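\title{Symplectic quotients by a compact group and by its maximal torus in integral $K$-theory}

\begin{abstract}
Let $G$ be a compact connected Lie group with maximal torus $T$ and Weyl group $W$, and let $M$ be a compact Hamiltonian $G$-space such that $0$ is a regular value of the moment maps of $G$ and of $T$. We prove that, when $\pi_1(G)$ is torsion-free, the ring $K^*(M/\!/G)$ is the quotient of $K^*(M/\!/T)^W$ by the annihilator of the Weyl denominator. The isomorphism is induced by restriction from one zero level set to the other. The main step is the injectivity, over the integers and in the presence of finite stabilizers, of the pushforward between the level sets; it is obtained from Kirwan surjectivity for $M\times M$ and a class that plays the role of the diagonal. The result extends to all compact connected groups and to noncompact $M$ with proper torus moment map.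
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a compact connected Lie group, $T\subset G$ a maximal torus and $W=N_G(T)/T$ the Weyl group. Let $(M,\omega)$ be a Hamiltonian $G$-space with moment map $\mu_G:M\to\mathfrak g^*$. The composition $\mu_T$ of $\mu_G$ with the projection $\mathfrak g^*\to\mathfrak t^*$ is a moment map for the action of $T$. Put
\[
X=\mu_T^{-1}(0),\qquad Y=\mu_G^{-1}(0),\qquad i:Y\hookrightarrow X .
\]
The symplectic quotients are $M/\!/T=X/T$ and $M/\!/G=Y/G$. When $0$ is a regular value of both moment maps, $T$ acts on $X$ and $G$ acts on $Y$ with finite stabilizers, and the quotients may be orbifolds. We therefore define their $K$-theory equivariantly,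
\[
K^*(M/\!/T):=K_T^*(X),\qquad K^*(M/\!/G):=K_G^*(Y),
\]
using complex equivariant topological $K$-theory. For free actions these are the ordinary $K$-groups of the quotient spaces. The ring $K^*(M/\!/T)$ is an algebra over the representation ring $R=R(T)$. The normalizer $N_G(T)$ preserves $X$, so $W$ acts on $K^*(M/\!/T)$ by ring automorphisms, and the invariants form a subring.

How much of $M/\!/G$ can be read off from $M/\!/T$? The two quotients are linked by $Y/T$:
\[
M/\!/G=Y/G\;\longleftarrow\;Y/T\;\longrightarrow\;X/T=M/\!/T .
\]
If the actions are free, the left arrow is a bundle with fiber $G/T$ and the right arrow is an embedding. A point of $X$ lies in $Y$ exactly when the components of $\mu_G$ along the root spaces vanish. These components form a section of a complex vector bundle over $X/T$ that is a sum of line bundles, one for each positive root, and $Y/T$ is the zero set. The $K$-theoretic Euler class of this bundle comes from the element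
\[
e=\prod_{\alpha>0}\bigl(1-z^{-\alpha}\bigr)\in R ,
\]
where $z^{\lambda}$ denotes the character of $T$ with weight $\lambda$. This is the denominator of the Weyl character formula, also written $e_G(G/T)$; other normalizations of the denominator in $R$ differ from $e$ by a unit $\pm z^\lambda$. Restricting a class $a$ to the zero set of the section and pushing it forward again gives $ea$. So one expects the classes killed by $e$ to be those that vanish on $Y$, and one expects the $W$-invariant classes to restrict to classes pulled back from $Y/G$. This suggests that $K^*(M/\!/G)$ is the quotient of $K^*(M/\!/T)^W$ by the ideal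
\[
\operatorname{Ann}(e)=\{a\in K_T^*(X)^W:\ ea=0\text{ in }K_T^*(X)\},
\]
which does not depend on the normalization of $e$. Two extreme cases agree with the guess. If $G=T$, then $e=1$ and $X=Y$. If $Y$ is empty, the section has no zeros, its Euler class $e$ vanishes in $K_T^*(X)$, and both sides are $0$.

In rational cohomology, a theorem of Shaun Martin gives a ring isomorphism between $H^*(M/\!/G)$ and the $W$-invariants of $H^*(M/\!/T)$ modulo the annihilator of the product of the roots. It is conjectured in \cite{goals} that in integral $K$-theory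
\[
K^*(M/\!/G)\cong K^*(M/\!/T)^W/\operatorname{Ann}(e)
\]
as rings, whenever $\pi_1(G)$ is torsion-free, $M$ is compact and $0$ is a regular value of $\mu_G$ and $\mu_T$. We prove this conjecture and identify the map. The forgetful map $K_G^*(Y)\to K_T^*(Y)$ is injective (see (At) in Section~\ref{sec:tools}), and we use it to regard $K_G^*(Y)$ as a subring of $K_T^*(Y)$.

\begin{theorem}\label{thm:main}
Let $G$ be a compact connected Lie group with $\pi_1(G)$ torsion-free, let $M$ be a compact Hamiltonian $G$-space, and let $0$ be a regular value of $\mu_G$ and $\mu_T$. Then $i^*:K_T^*(X)\to K_T^*(Y)$ maps $K_T^*(X)^W$ onto the subring $K_G^*(Y)\subset K_T^*(Y)$, with kernel $\operatorname{Ann}(e)$. Hence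
\[
K^*(M/\!/T)^W/\operatorname{Ann}(e)\cong K^*(M/\!/G)
\]
as $\mathbb Z/2$-graded rings.
\end{theorem}

The hypotheses on $\pi_1(G)$ and on the compactness of $M$ can be relaxed. The pushforward $i_!:K_T^*(Y)\to K_T^*(X)$ in the next statement is defined in Section~\ref{sec:push}.

\begin{theorem}\label{thm:ext}
Let $G$ be any compact connected Lie group and $M$ a Hamiltonian $G$-space with $\mu_T$ proper (for example, $M$ compact). Let $0$ be a regular value of $\mu_G$ and $\mu_T$. Then:
\begin{enumerate}
\item[(1)] $i_!:K_T^*(Y)\to K_T^*(X)$ is injective with image $e\cdot K_T^*(X)$, and $i^*:K_T^*(X)\to K_T^*(Y)$ is surjective with kernel $\{a: ea=0\}$;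
\item[(2)] $i^*$ induces a ring isomorphism $K^*(M/\!/T)^W/\operatorname{Ann}(e)\cong K^*(M/\!/G)$.
\end{enumerate}
\end{theorem}

Working over $\mathbb Z$ creates two difficulties. First, one cannot average over $W$. In Section~\ref{sec:weyl} the average is replaced by the antisymmetrizer of the Weyl character formula, which needs no division and costs a factor $e$; this is harmless modulo $\operatorname{Ann}(e)$. Second, the implication $ea=0\Rightarrow i^*a=0$ amounts to the injectivity of $i_!$, and the Poincar\'e pairing, which would give it rationally, does not see torsion. Sections~\ref{sec:idea}--\ref{sec:unit} prove injectivity by constructing a left inverse of $i_!$. Section~\ref{sec:cover} removes the hypothesis on $\pi_1(G)$.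

\section{Tools from equivariant $K$-theory}\label{sec:tools}

\subsection*{Conventions}
Let $H$ be a compact Lie group. For a compact $H$-space $Q$, the group $K_H^0(Q)$ is the Grothendieck group of complex $H$-vector bundles on $Q$. For a locally compact $H$-space $Q$ with one-point compactification $Q^+$, we use compact supports: $K_H^0(Q)=\ker\bigl(K_H^0(Q^+)\to R(H)\bigr)$ and $K_H^1(Q)=K_H^0(Q\times\mathbb R)$. For compact $Q$ the group $K_H^*(Q)=K_H^0(Q)\oplus K_H^1(Q)$ is a $\mathbb Z/2$-graded, graded-commutative ring. The fixed classes by which we multiply below all have degree $0$, so no signs appear. We use the following standard properties.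
\begin{enumerate}
\item[(K1)] \emph{Functoriality.} A proper map $\phi:Q\to Q'$ that is equivariant along a homomorphism $H\to H'$ induces $\phi^*:K_{H'}^*(Q')\to K_H^*(Q)$, and $\phi^*$ does not change under a proper homotopy, that is, a proper equivariant map $[0,1]\times Q\to Q'$. An invariant open subset $\Omega\subset Q$ gives an extension map $\operatorname{ext}:K_H^*(\Omega)\to K_H^*(Q)$, induced by the collapse $Q^+\to\Omega^+$. For $\phi$ proper and $\Omega'\subset Q'$ open, $\phi^*\circ\operatorname{ext}=\operatorname{ext}\circ(\phi|_{\phi^{-1}\Omega'})^*$. In particular $\operatorname{ext}$ commutes with restriction to closed subsets.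
\item[(K2)] \emph{Exactness.} A closed invariant $C\subset Q$ gives a six-term exact sequence with maps $K_H^*(Q\setminus C)\to K_H^*(Q)\to K_H^*(C)$. A union of two compact invariant sets has a Mayer--Vietoris sequence, whose maps are linear over the $K$-ring of the union.
\item[(K3)] \emph{Modules.} An $H$-map $p:Q\to P$ with $P$ compact makes $K_H^*(Q)$ a $K_H^*(P)$-module, by the external product followed by pullback along the proper map $(p,\mathrm{id}):Q\to P\times Q$. A homotopy of $p$ gives a proper homotopy of $(p,\mathrm{id})$, so the module structure depends only on the homotopy class of $p$. The map $\operatorname{ext}$ is linear.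
\item[(K4)] \emph{Thom isomorphism.} A complex $H$-bundle $N\to Q$ has a Thom isomorphism $t_N:K_H^*(Q)\to K_H^*(N)$, the product with the Koszul complex $\cdots\to\bigwedge^2N^*\to N^*\to\mathbb C$ whose differential at $v\in N$ is contraction with $v$. It commutes with the pullbacks of (K1) and with $\operatorname{ext}$, it is $K_H^*(P)$-linear for $Q\to P$ as in (K3), and $t_{N\oplus N'}=t_Nt_{N'}=t_{N'}t_N$. If $N$ is a representation, we write $t_N$ also for the Thom isomorphism of $Q\times N\to Q$, and $\tau_N=t_N(1)\in K_H^0(N)$. Restricting $t_N(c)$ to the zero section gives $\tau_N|_0\cdot c$, where $\tau_N|_0=\sum_k(-1)^k\bigwedge^kN^*$. For a sum of characters $\chi_1,\dots,\chi_n$ this is $\prod_k(1-\chi_k^{-1})$.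
\item[(K5)] \emph{Change of groups.} For a closed subgroup $H'\subset H$, restriction gives $K_H^*(H\times_{H'}Q)\cong K_{H'}^*(Q)$. If $H'$ is normal and acts freely on $Q$, then $K_H^*(Q)\cong K_{H/H'}^*(Q/H')$. If $H''$ acts trivially on the $H$-space $Q$, decomposition into isotypic subbundles gives $K_{H''\times H}^*(Q)\cong R(H'')\otimes_{\mathbb Z} K_H^*(Q)$.
\end{enumerate}
We also use slices, equivariant tubular neighborhoods, the Mostow--Palais embedding of a compact $H$-manifold in a representation, and the fact that an $H$-bundle on a compact space is a summand of a bundle $Q\times U'$ with $U'$ a representation. Vector bundles and representations carry invariant inner products, and $N_{<\varepsilon}$ is the open disc bundle of radius $\varepsilon$.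

\subsection*{Three theorems}
The proof rests on the following results. In each, $G$ is a compact connected Lie group with maximal torus $T$.
\begin{enumerate}
\item[(HL)] (Harada--Landweber, $K$-theoretic Kirwan surjectivity.) If $M$ is a Hamiltonian $G$-space with proper moment map $\mu$ and $0$ is a regular value, then $K_G^*(M)\to K_G^*(\mu^{-1}(0))$ is surjective. For noncompact $M$, the source is the theory without support conditions. We use (HL) in this form: \emph{for every compact invariant $P$ with $\mu^{-1}(0)\subset P\subset M$, the restriction $K_G^*(P)\to K_G^*(\mu^{-1}(0))$ is surjective}, because the Kirwan map factors through $K_G^*(P)$.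
\item[(H)] (Hodgkin, Snaith, McLeod.) If $\pi_1(G)$ is torsion-free and $Q$ is a compact $G$-space, then $R(T)\otimes_{R(G)}K_G^*(Q)\to K_T^*(Q)$ is an isomorphism. We use only that $K_T^*(Q)$ is generated over $R(T)$ by the image of $K_G^*(Q)$. The hypothesis on $\pi_1(G)$ enters the paper only through (H).
\item[(At)] (Atiyah \cite{atiyah}.) If $Q$ is a compact $G$-space, then $K_G^*(Q)\to K_T^*(Q)$ is injective.
\end{enumerate}

\subsection*{Neighborhoods of zero sections}
The classes that we construct are extensions of Thom classes from tubular neighborhoods. The next three lemmas say that the size of the neighborhood does not matter, that such a class is the pullback of $\tau_N$ when the submanifold is cut out by an equation, and that two neighborhoods of the same set can be compared.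

\begin{lemma}\label{lem:disc}
Let $N\to Q$ be a real $H$-vector bundle over a compact base, and let $\zeta:N_{<\varepsilon}\to N$ be the fiberwise diffeomorphism $\zeta(v)=v/(1-|v|^2/\varepsilon^2)$. Then $\operatorname{ext}\circ\,\zeta^*=\mathrm{id}$ on $K_H^*(N)$. In particular $\operatorname{ext}:K_H^*(N_{<\varepsilon})\to K_H^*(N)$ is an isomorphism.
\end{lemma}

\begin{proof}
For $0\le s\le\varepsilon^{-2}$ define $\zeta_s:N^+\to N^+$ by $\zeta_s(v)=v/(1-s|v|^2)$ if $s|v|^2<1$ and $\zeta_s(v)=\infty$ otherwise. The norm is a proper function on $N$ since $Q$ is compact. Moreover $|\zeta_s(v)|\ge|v|$, and $|\zeta_s(v)|\to\infty$ as $s|v|^2\to1$. So $\zeta_s$ is a pointed homotopy from the identity to the map $\zeta_{\varepsilon^{-2}}$, which induces $\operatorname{ext}\circ\,\zeta^*$.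
\end{proof}

From now on open disc bundles are identified with the whole bundle by $\zeta$.

\begin{lemma}\label{lem:zero}
Let $Z$ be an $H$-manifold, $N$ a complex representation of $H$, and $\phi:Z\to N$ a smooth proper $H$-map whose differential is onto at every point of $C=\phi^{-1}(0)$. For small $\varepsilon$ there is an $H$-diffeomorphism $O:=\phi^{-1}(N_{<\varepsilon})\cong C\times N_{<\varepsilon}$ whose second component is $\phi$ and which sends $x\in C$ to $(x,0)$. With the resulting identification $O\cong C\times N$,
\[
\phi^*\tau_N=\operatorname{ext}\bigl(t_N(1)\bigr),\qquad t_N(1)\in K_H^0(C\times N)= K_H^0(O).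
\]
\end{lemma}

\begin{proof}
The set $C$ is a compact submanifold. Let $p$ be a smooth $H$-retraction of a neighborhood of $C$ onto $C$. At $x\in C$ the differential of $(p,\phi)$ is bijective, because $\ker d\phi_x=T_xC$ and $dp_x$ is the identity on $T_xC$. Since $(p,\phi)$ is also injective on the compact set $C$, it is a diffeomorphism from an invariant open $O'\supset C$ onto an open neighborhood of $C\times0$. The sets $\phi^{-1}(N_{\le\varepsilon})$ are compact with intersection $C$, so for small $\varepsilon$ we have $O\subset O'$ and $C\times N_{<\varepsilon}\subset(p,\phi)(O')$. If $x'\in O'$ is the preimage of $(x,v)$ with $|v|<\varepsilon$, then $\phi(x')=v$ and $x'\in O$. Thus $(p,\phi)$ maps $O$ onto $C\times N_{<\varepsilon}$.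

By Lemma~\ref{lem:disc} and (K1), $\phi^*\tau_N=\phi^*\operatorname{ext}(\zeta^*\tau_N)=\operatorname{ext}\bigl((\zeta\circ\phi|_O)^*\tau_N\bigr)$. Under $O\cong C\times N$ the map $\zeta\circ\phi|_O$ is the projection to $N$, which pulls $\tau_N$ back to $t_N(1)$.
\end{proof}

Let $C$ be a compact invariant subset of a locally compact $H$-space $Z$. A \emph{tube} around $C$ is an invariant open set $P\supset C$ with an $H$-homeomorphism onto the total space of a real $H$-vector bundle over $C$ that sends each point of $C$ to the zero vector over it.

\begin{lemma}\label{lem:tubes}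
If $P_1$ and $P_2$ are tubes around $C$ in $Z$, there is an isomorphism of $R(H)$-modules $K_H^*(P_1)\cong K_H^*(P_2)$ that commutes with the extension maps to $K_H^*(Z)$.
\end{lemma}

\begin{proof}
Write $P_k(\varepsilon)$ for the open disc subbundles and $K$ for $K_H^*$. Since $C$ is compact, every neighborhood of $C$ contains some $P_k(\varepsilon)$. So we can choose $P_1(\varepsilon'')\subset P_2(\varepsilon')\subset P_1(\varepsilon)\subset P_2$. Consider the extension maps
\[
K(P_1(\varepsilon''))\xrightarrow{\ a\ }K(P_2(\varepsilon'))\xrightarrow{\ b\ }K(P_1(\varepsilon))\xrightarrow{\ c\ }K(P_2).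
\]
By Lemma~\ref{lem:disc}, $cb$ is an isomorphism, and so is $ba$, since both $K(P_1(\varepsilon''))$ and $K(P_1(\varepsilon))$ extend isomorphically to $K(P_1)$. Hence $b$ is injective and surjective, and $c$ is an isomorphism. Compose $c$ with the inverse of $\operatorname{ext}:K(P_1(\varepsilon))\to K(P_1)$.
\end{proof}

\subsection*{Products of spheres}
Fix an isomorphism $T=(S^1)^r$, so that $R=\mathbb Z[z_1^{\pm1},\dots,z_r^{\pm1}]$ and $\mathfrak t=\mathbb R^r$. For integers $d,m\ge1$ let $V_k=\mathbb C^m$ with $t\in T$ acting by the scalar $t_k^d$, and put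
\[
V=\bigoplus_{k=1}^rV_k,\qquad B=\prod_{k=1}^rS(V_k),\qquad \Lambda=R\big/\bigl((1-z_k^{-d})^m:\ k=1,\dots,r\bigr),
\]
where $S(V_k)$ is the unit sphere. Every point of $B$ has stabilizer $F=\{t\in T: t_k^d=1\text{ for all }k\}$, and $B/T$ is a product of projective spaces $\mathbb P^{m-1}$.

\begin{lemma}\label{lem:spheres}
Let $P$ be a compact $H$-space, with $T$ acting trivially. Pullback $R\otimes K_H^*(P)=K_{T\times H}^*(P)\to K_{T\times H}^*(B\times P)$ induces an isomorphism
\[
\Lambda\otimes_{\mathbb Z}K_H^*(P)\cong K_{T\times H}^*(B\times P),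
\]
which is $K_H^*(P)$-linear and natural in the pair $(H,P)$. The abelian group $\Lambda$ is free on the monomials $z_1^{-l_1}\cdots z_r^{-l_r}$ with $0\le l_k\le dm-1$.
\end{lemma}

\begin{proof}
We add the spheres one at a time. Let $P'=S(V_1)\times\dots\times S(V_{k-1})\times P$ and write $T\times H=S^1_k\times H'$, where $S^1_k$ is the $k$-th circle. It acts trivially on $P'$, so $K_{T\times H}^*(P')=K_{H'}^*(P')[z_k^{\pm1}]$ by (K5). Apply (K2) to $S(V_k)\times P'$ inside the closed ball bundle. Identify the $K$-group of the open ball bundle with $K_{T\times H}^*(P')$ by the Thom isomorphism, and that of the closed ball bundle with $K_{T\times H}^*(P')$ by restriction to the center. By (K4) the sequence becomes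
\[
\cdots\to K_{T\times H}^*(P')\xrightarrow{\ (1-z_k^{-d})^m\ }K_{T\times H}^*(P')\to K_{T\times H}^*(S(V_k)\times P')\to\cdots .
\]
The first map is injective: on Laurent polynomials in $z_k$ with coefficients in any abelian group, it preserves the top coefficient. So the sequence breaks into short exact sequences, and $K_{T\times H}^*(S(V_k)\times P')$ is the quotient of $K_{T\times H}^*(P')$ by $(1-z_k^{-d})^m$. Induction on $k$ gives the isomorphism, which is linear and natural because it is induced by a pullback. Finally, $(1-w^d)^m$ has degree $dm$, leading coefficient $\pm1$ and constant term $1$. Hence $\mathbb Z[w]/(1-w^d)^m$ is free on $1,w,\dots,w^{dm-1}$ and $w$ is invertible in it, so it equals $\mathbb Z[w^{\pm1}]/(1-w^d)^m$. Put $w=z_k^{-1}$ and take the tensor product over $k$.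
\end{proof}

Let $\theta:\Lambda\to\mathbb Z$ be the coefficient of the monomial $1$ in the basis of Lemma~\ref{lem:spheres}, and let
\begin{equation}\label{eq:Theta}
\Theta=\theta\otimes1:\ K_{T\times H}^*(B\times P)\longrightarrow K_H^*(P).
\end{equation}
It is $K_H^*(P)$-linear and natural in $(H,P)$. One should think of $\theta$ as integration over $B/T$. For $r=d=1$ the class $z^{-l}$ is the line bundle $\mathcal O(-l)$ on $\mathbb P^{m-1}$, whose holomorphic Euler characteristic is $1$ for $l=0$ and $0$ for $1\le l\le m-1$; so $\theta$ is the holomorphic Euler characteristic. We do not use this interpretation.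

\section{The level sets and the pushforward}\label{sec:push}

From here on $G$ is compact connected, $\mu_T$ is proper, and $0$ is a regular value of $\mu_G$ and $\mu_T$. We write $A=K_T^*(X)$. The map $\mu_G$ is proper too, since the preimage of a compact set is closed and lies in the $\mu_T$-preimage of its projection to $\mathfrak t^*$. Thus $X$ and $Y$ are compact manifolds, and $GX$, the image of $G\times X$, is a compact $G$-space containing both.

Recall that for a moment map $\mu$ of a group with Lie algebra $\mathfrak h$, the kernel of $d\mu_x$ is the symplectic orthogonal $(\mathfrak h\cdot x)^\omega$ of the tangent space to the orbit, and the image of $d\mu_x$ is the annihilator of the Lie algebra of the stabilizer. So $0$ is a regular value exactly when all stabilizers on the zero level are finite. In that case the orbit directions form a subbundle $\mu^{-1}(0)\times\mathfrak h$ of the tangent bundle of the level, and the quotient $(\mathfrak h\cdot x)^\omega/\mathfrak h\cdot x$ is a symplectic vector space. A symplectic equivariant bundle has an invariant compatible complex structure. Therefore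
\[
\mathcal E_X:=TX/\mathfrak t\qquad\text{and}\qquad \mathcal E_Y:=TY/\mathfrak t\cong TY/\mathfrak g\oplus(Y\times\mathfrak g/\mathfrak t)
\]
are complex $T$-bundles; here $\mathfrak g/\mathfrak t$ is a sum of root planes, each complex after a choice of sign. Since $T$ is abelian, it acts trivially on $\mathfrak t$, and $TX\cong\mathbb R^r\oplus\mathcal E_X$, $TY\cong\mathbb R^r\oplus\mathcal E_Y$.

Let $\mathfrak n=\ker(\mathfrak g^*\to\mathfrak t^*)$, with the complex structure for which the weights of $T$ are the positive roots; then $\tau_{\mathfrak n}|_0=e$. The $T$-map $\varphi=\mu_G|_X:X\to\mathfrak n$ has zero set $Y$. For $y\in Y$ the map $d\mu_G:T_yM\to\mathfrak g^*$ is onto and $T_yX$ is the preimage of $\mathfrak n$, so $d\varphi:T_yX\to\mathfrak n$ is onto. Lemma~\ref{lem:zero} gives an open set $O=\varphi^{-1}(\mathfrak n_{<\varepsilon})\cong Y\times\mathfrak n$, and we define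
\[
i_!:\ K_T^*(Y)\xrightarrow{\ t_{\mathfrak n}\ }K_T^*(Y\times\mathfrak n)= K_T^*(O)\xrightarrow{\ \operatorname{ext}\ }K_T^*(X).
\]
The same formula defines $(i\times1)_!$ on products $Y\times Z$, $X\times Z$.

\begin{lemma}\label{lem:proj}
For $a\in A$ and $c\in K_T^*(Y)$ we have $i_!(i^*a\cdot c)=a\cdot i_!(c)$, and
\begin{equation}\label{eq:euler}
i_!\,i^*a=e\,a .
\end{equation}
The first formula also holds for $(i\times1)_!$ when $Z$ is compact.
\end{lemma}

\begin{proof}
Scaling the $\mathfrak n$-coordinate shows that the inclusion $O\hookrightarrow X$ is homotopic to $O\to Y\xrightarrow{i}X$. By (K3) the two maps define the same $A$-module structure on $K_T^*(O)$. For the second, $t_{\mathfrak n}$ is linear; for the first, $\operatorname{ext}$ is linear. This proves the projection formula, and the argument for $i\times1$ is the same with $O\times Z$ in place of $O$. By Lemma~\ref{lem:zero}, $i_!(1)=\varphi^*\tau_{\mathfrak n}$. Since $X$ is compact, the homotopy $s\varphi$ from $0$ to $\varphi$ is proper, so $i_!(1)=\tau_{\mathfrak n}|_0=e$.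
\end{proof}

\begin{example}\label{ex:U2}
Let $G=U(2)$ act by left multiplication on the space $M$ of complex $2\times2$ matrices $Z$, with rows $v_1,v_2$. Identify $\mathfrak g^*$ with the Hermitian matrices by a multiple of the trace form, so that $\mu_G(Z)=ZZ^*-I$ is a moment map. Then $\mu_T(Z)=(|v_1|^2-1,|v_2|^2-1)$ is proper, $X=S^3\times S^3$ and $Y=U(2)$. Both actions are free, $M/\!/T=\mathbb P^1\times\mathbb P^1$, and $M/\!/G$ is a point. The map $\varphi$ is the entry $v_1v_2^*$, of weight $z_1z_2^{-1}$. By Lemma~\ref{lem:spheres} with $d=1$, $m=2$,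
\[
A=\mathbb Z[x,y]/(x^2,y^2),\qquad x=1-z_1^{-1},\quad y=1-z_2^{-1},
\]
so $z_2=1+y$ in $A$ and
\[
e=1-z_1^{-1}z_2=z_2(x-y)=x-y+xy .
\]
The Weyl group exchanges $x$ and $y$, and $A^W$ has basis $1,\ x+y,\ xy$. From
\[
(x-y)(a_0+a_1x+a_2y+a_3xy)=a_0(x-y)+(a_2-a_1)xy
\]
we see that $\{a\in A:ea=0\}$ has basis $x+y,\ xy$. Hence $A^W/\operatorname{Ann}(e)=\mathbb Z=K_G^*(Y)$, as Theorem~\ref{thm:ext}(2) predicts.

The second circle of $T$ acts freely on $Y$ with quotient $S^3\ni v_1$, so $K_T^*(Y)=\mathbb Z[h]/(h^2)$ with $h=i^*x$. The class $z_1^{-1}+z_2^{-1}=2-x-y$ comes from a $2$-dimensional representation of $G$, which is $2$ in $K_G^0(Y)=\mathbb Z$; thus $i^*y=-h$. So $i^*$ is onto with kernel spanned by $x+y$ and $xy$. By \eqref{eq:euler}, $i_!(1)=x-y+xy$ and $i_!(h)=xe=-xy$, and $i_!$ is injective.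
\end{example}

The central result is the following. Its proof occupies Sections~\ref{sec:idea}--\ref{sec:unit}.

\begin{proposition}\label{prop:inj}
If $\pi_1(G)$ is torsion-free, then $i_!:K_T^*(Y)\to K_T^*(X)$ is injective.
\end{proposition}

\section{Weyl invariants}\label{sec:weyl}

We first deduce both theorems, for $\pi_1(G)$ torsion-free, from Proposition~\ref{prop:inj}.

Recall the action of $W$. Let $Q$ be a compact $N_G(T)$-space, $n\in N_G(T)$, and $\mathcal V$ a $T$-bundle on $Q$. The bundle $n\mathcal V$ has fiber $\mathcal V_{n^{-1}x}$ at $x$, and $t\in T$ acts on it as $n^{-1}tn$ acts on $\mathcal V$. If the action on $\mathcal V$ extends to $n$, then $n:\mathcal V_{n^{-1}x}\to\mathcal V_x$ is a $T$-isomorphism $n\mathcal V\cong\mathcal V$. Taking $n\in T$ shows that we obtain an action of $W$ on $K_T^0(Q)$, and the same construction on $(Q\times\mathbb R)^+$ treats degree $1$. Taking $\mathcal V$ a $G$-bundle shows that for a $G$-space $Q$ the image of $K_G^*(Q)$ consists of invariants. The action is natural for $N_G(T)$-maps, and for a point it is $w(z^\lambda)=z^{w\lambda}$. Hence $w(ra)=w(r)w(a)$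 for $r\in R$ and $a\in K_T^*(Q)$.

Let $\kappa:K_G^*(GX)\to K_T^*(GX)\to K_T^*(X)=A$. Its image lies in $A^W$. We want every invariant to be in this image, at least modulo $\operatorname{Ann}(e)$. We shall see that every $a\in A$ is a sum $\sum_kr_k\kappa(\beta_k)$ with $r_k\in R$. For invariant $a$ and rational coefficients one could replace each $r_k$ by its average over $W$, which lies in $R(G)\otimes\mathbb Q$. Over $\mathbb Z$ we use instead the operator
\[
J(a)=\sum_{w\in W}\operatorname{sgn}(w)\,z^{w\rho-\rho}\,w(a),
\]
defined on $R$ and on $A$, where $\rho$ is half the sum of the positive roots. The vector $\rho$ need not be a weight of $T$, but $w\rho-\rho$ lies in the root lattice, so $J$ makes sense. For $G=U(2)$, $\rho=(\tfrac12,-\tfrac12)$ and $J(a)=a-z_1^{-1}z_2\,w(a)$ with $w$ the nontrivial element.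

\begin{lemma}\label{lem:J}
$J(1)=e$, and for each $r\in R$ there is $\partial(r)\in R(G)\subset R$ with $J(r)=e\,\partial(r)$.
\end{lemma}

\begin{proof}
The first claim is the Weyl denominator formula. For the second, by additivity let $r=z^\lambda$, so $J(r)=\sum_w\operatorname{sgn}(w)z^{w(\lambda+\rho)-\rho}$. If $\lambda+\rho$ is fixed by the reflection $s$ in a root, the terms for $w$ and $ws$ cancel and $J(r)=0$. Otherwise $\lambda+\rho=w_0(\lambda'+\rho)$ with $w_0\in W$ and $\lambda'+\rho$ in the open dominant chamber. Then $\lambda'=w_0^{-1}\lambda+(w_0^{-1}\rho-\rho)$ is a weight of $T$. It is dominant, because for a simple coroot $\alpha^\vee$ the integer $\langle\lambda',\alpha^\vee\rangle=\langle\lambda'+\rho,\alpha^\vee\rangle-1$ exceeds $-1$. Reindexing the sum gives $J(z^\lambda)=\operatorname{sgn}(w_0)J(z^{\lambda'})$, and by the Weyl character formula $J(z^{\lambda'})$ is $e$ times the character of the irreducible representation of $G$ with highest weight $\lambda'$.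
\end{proof}

\begin{proposition}\label{prop:inv}
If $\pi_1(G)$ is torsion-free, then $A^W=\kappa\bigl(K_G^*(GX)\bigr)+\operatorname{Ann}(e)$.
\end{proposition}

\begin{proof}
By (HL) for the torus $T$, the restriction $K_T^*(GX)\to A$ is onto; this uses that $0$ is a regular value of $\mu_T$. By (H), $K_T^*(GX)$ is generated over $R$ by $K_G^*(GX)$. So any $a\in A^W$ can be written $a=\sum_kr_k\kappa(\beta_k)$ with $r_k\in R$, $\beta_k\in K_G^*(GX)$. We compute $J(a)$ twice. Since $a$ is invariant, $J(a)=J(1)a=ea$. Since the $\kappa(\beta_k)$ are invariant,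
\[
J(a)=\sum_kJ(r_k)\kappa(\beta_k)=e\sum_k\partial(r_k)\kappa(\beta_k)=e\,\kappa(\beta),\qquad \beta=\sum_k\partial(r_k)\beta_k\in K_G^*(GX).
\]
Thus $a-\kappa(\beta)$ is invariant and killed by $e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, and of Theorem~\ref{thm:ext} for $\pi_1(G)$ torsion-free]
A compact $M$ has $\mu_T$ proper, so we argue in the setting of Section~\ref{sec:push}. By \eqref{eq:euler} and Proposition~\ref{prop:inj}, for $a\in A$,
\[
ea=0\iff i_!i^*a=0\iff i^*a=0 .
\]
So $\ker i^*=\{a:ea=0\}$, and the kernel of $i^*$ on $A^W$ is $\operatorname{Ann}(e)$. By Proposition~\ref{prop:inv}, $i^*(A^W)=i^*\kappa\bigl(K_G^*(GX)\bigr)$. The map $i^*\kappa$ is the composition $K_G^*(GX)\to K_G^*(Y)\to K_T^*(Y)$. The first arrow is onto by (HL) for $G$, and the second is injective by (At). Hence the ring homomorphism $i^*$ maps $A^W$ onto $K_G^*(Y)$ with kernel $\operatorname{Ann}(e)$. This proves Theorem~\ref{thm:main} and part (2) of Theorem~\ref{thm:ext}. For part (1), $K_T^*(Y)$ is generated over $R$ by $K_G^*(Y)$ by (H), and $K_G^*(Y)\subset i^*(A)$; since $i^*$ is $R$-linear,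 it is onto. Then the image of $i_!$ is $i_!i^*A=eA$.
\end{proof}

\section{The diagonal argument}\label{sec:idea}

We turn to Proposition~\ref{prop:inj} and assume $Y\ne\emptyset$. Suppose for a moment that $T$ acts freely, so that $\bar X=X/T$ and $\bar Y=Y/T$ are closed manifolds. In rational cohomology the pushforward $i_!$ is adjoint to $i^*$ under the Poincar\'e pairings, so it is injective as soon as $i^*$ is onto. An integer-valued pairing vanishes on torsion classes, so this argument says nothing about them. The remedy is to use duality in the form of a reproducing kernel. Let $\delta$ be the pushforward of $1$ along the diagonal $\bar Y\to\bar Y\times\bar Y$. It is supported near the diagonal, where the two projections are homotopic, so $\mathrm{pr}_1^*c\cdot\delta=\mathrm{pr}_2^*c\cdot\delta$; and integrating $\delta$ over the first factor gives $1$. If $\delta$ is the restriction of a class $\xi$ on $\bar X\times\bar Y$, then multiplying $i_!c$ by $\xi$ and integrating over $\bar X$ recovers $c$. The existence of $\xi$ is a surjectivity statement for the product, which we get from Kirwan surjectivity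 for $M\times M$.

To make this precise let $L=T\times T'$, where $T'$ is a second copy of $T$. On $X\times Y$ and $Y\times Y$, and on all longer products below, $T'$ acts on the last factor $Y$, and $T$ acts on the first factor. All $K_L^*$-groups of spaces over the last factor are $K_T^*(Y)$-modules through $L\to T'$ and (K3). Pullbacks $\mathrm{pr}_1^*$, $\mathrm{pr}_X^*$ along projections to the first factor are taken along $L\to T$.

\begin{lemma}\label{lem:lift}
If $\pi_1(G)$ is torsion-free, $(i\times1)^*:K_L^*(X\times Y)\to K_L^*(Y\times Y)$ is surjective.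
\end{lemma}

\begin{proof}
The group $G\times G$ acts on $M\times M$ with proper moment map $\mu_G\times\mu_G$, zero level $Y\times Y$ and regular value $0$. By (HL), $K_{G\times G}^*(GX\times Y)\to K_{G\times G}^*(Y\times Y)$ is onto. The group $\pi_1(G\times G)$ is torsion-free and $L$ is a maximal torus of $G\times G$, so by (H) the module $K_L^*(Y\times Y)$ is generated over $R(L)$ by the image of $K_{G\times G}^*(Y\times Y)$. Hence the $R(L)$-linear restriction $K_L^*(GX\times Y)\to K_L^*(Y\times Y)$ is onto, and it factors through $K_L^*(X\times Y)$.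
\end{proof}

\begin{lemma}\label{lem:formal}
Assume $\pi_1(G)$ torsion-free. Suppose given
\begin{enumerate}
\item[(a)] a class $\delta\in K_L^0(Y\times Y)$ with $\mathrm{pr}_1^*c\cdot\delta=\mathrm{pr}_2^*c\cdot\delta$ for all $c\in K_T^*(Y)$, and
\item[(b)] a $K_T^*(Y)$-linear map $\Pi:K_L^*(X\times Y)\to K_T^*(Y)$ such that $u:=\Pi\bigl((i\times1)_!\delta\bigr)$ is a unit of $K_T^0(Y)$.
\end{enumerate}
Then $i_!$ is injective.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:lift} choose $\xi\in K_L^0(X\times Y)$ with $(i\times1)^*\xi=\delta$. Let $c\in K_T^*(Y)$. The projections to the first factor are proper, so $t_{\mathfrak n}$ and $\operatorname{ext}$ commute with pullback along them, and $\mathrm{pr}_X^*(i_!c)=(i\times1)_!(\mathrm{pr}_1^*c)$. Using the projection formula, then (a), then the projection formula with $\mathrm{pr}_2^*c=(i\times1)^*\mathrm{pr}_Y^*c$, we get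
\[
\mathrm{pr}_X^*(i_!c)\,\xi=(i\times1)_!(\mathrm{pr}_1^*c\cdot\delta)=(i\times1)_!(\mathrm{pr}_2^*c\cdot\delta)=\mathrm{pr}_Y^*c\cdot(i\times1)_!\delta .
\]
Applying $\Pi$ gives $\Pi\bigl(\mathrm{pr}_X^*(i_!c)\,\xi\bigr)=c\,u$. So $i_!c=0$ implies $c=0$.
\end{proof}

\begin{example}\label{ex:U2bis}
In Example~\ref{ex:U2} we have $K_L^*(Y\times Y)=\mathbb Z[h,h']/(h^2,h'^2)$, with $h'$ the class $h$ on the last factor. Take $\delta=1-(1-h)(1-h')=h+h'-hh'$. Then $h\delta=hh'=h'\delta$, which gives (a). Here $X$ is the space $B$ with $d=1$, $m=2$, so we may take $\Pi=\Theta$, and $\theta(1)=\theta(x)=\theta(y)=\theta(xy)=1$. A lift of $\delta$ is $\xi=x+h'(1-x)$, and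
\[
(i\times1)_!\delta=e\,\xi=(x-y+xy)\bigl(x+h'(1-x)\bigr)=-xy+h'(x-y+2xy).
\]
Hence $u=-1+2h'$, a unit with inverse $-1-2h'$. Note that $u\neq1$ although we integrated a diagonal class: we made no effort to match the complex structures used in $\delta$, $i_!$ and $\Pi$. The general proof makes no such effort either, which is why (b) asks only for a unit.
\end{example}

With finite stabilizers both $\delta$ and $\Pi$ need a construction, given in Section~\ref{sec:constr}. Section~\ref{sec:unit} shows that $u$ is a unit. Neither section uses the hypothesis on $\pi_1(G)$.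

\section{The diagonal class and the integration map}\label{sec:constr}

\subsection*{The diagonal class}
The preimage in $Y\times Y$ of the diagonal of $Y/T\times Y/T$ is the image of $T\times Y\to Y\times Y$, $(q,y)\mapsto(qy,y)$. This map is injective only if $T$ acts freely. We turn it into an embedding by recording $q$ in an auxiliary representation, and afterwards remove that representation by a Thom isomorphism.

Let $E=\mathbb C^r$ with $(t,t')\in L$ acting by $q\mapsto(t_kt_k'^{-1}q_k)_k$. View $T$ as the invariant subset $\{|q_k|=1\text{ for all }k\}$, and let $E^\circ\subset E$ be the open set where all $q_k\ne0$. Let $Q=T\times Y$ with $(t,t')(q,y)=(tqt'^{-1},t'y)$, and let $\mathrm{act}:Q\to Y$, $\mathrm{act}(q,y)=qy$. It is equivariant along $L\to T$, since $(tqt'^{-1})(t'y)=t(qy)$. Thus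
\[
\gamma:Q\to Y\times E\times Y,\qquad\gamma(q,y)=(qy,q,y),
\]
is an $L$-embedding. It has an explicit tubular neighborhood. Let $\nu=\mathrm{pr}_Y^*TY\oplus\mathbb R^r$ over $Q$, with $L$ acting on $TY$ through $T'$. Fix a $T$-invariant metric on $Y$ and $\varepsilon$ below its injectivity radius, and define, for $v\in T_yY$ with $|v|<\varepsilon$ and $a\in\mathbb R^r$,
\[
\hat\gamma(q,y;v,a)=\bigl(q\exp_y(v),\ (\exp(a_k)\,q_k)_k,\ y\bigr).
\]
This map is $L$-equivariant, because $tqt'^{-1}\exp_{t'y}(t'v)=tq\exp_y(v)$. It is an open embedding: polar coordinates give $E^\circ\cong T\times\mathbb R^r$, the map $(y',q,a,y)\mapsto(q^{-1}y',q,a,y)$ is a diffeomorphism of $Y\times T\times\mathbb R^r\times Y$, and $(y,v)\mapsto(\exp_yv,y)$ is an open embedding of $TY_{<\varepsilon}$ in $Y\times Y$. After rescaling $v$ by $\zeta$, it identifies $\nu$ with an open set $\Omega_0\subset Y\times E\times Y$, the zero section goes to $\gamma(Q)$, and the bundle projection $\Omega_0\to Q$ \emph{preserves the last coordinate $y$}. Since $TY\cong\mathbb R^r\oplus\mathcal E_Y$, we have $\nu\cong\mathrm{pr}_Y^*\mathcal E_Y\oplus\mathbb C^r$,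 a complex $L$-bundle. Define $\delta\in K_L^0(Y\times Y)$ by
\begin{equation}\label{eq:delta}
t_E(\delta)=\operatorname{ext}\bigl(t_\nu(1)\bigr)\in K_L^0(Y\times E\times Y).
\end{equation}

\begin{lemma}\label{lem:delta}
For all $c\in K_T^*(Y)$ we have $\mathrm{pr}_1^*c\cdot\delta=\mathrm{pr}_2^*c\cdot\delta$.
\end{lemma}

\begin{proof}
On $\Omega_0$ the projection to the first factor is homotopic to $\Omega_0\to Q\xrightarrow{\mathrm{act}}Y$ by scaling the fibers of $\nu$, and the projection to the last factor equals $\Omega_0\to Q\xrightarrow{\mathrm{pr}_Y}Y$. Linearity of $t_E$, $\operatorname{ext}$ and $t_\nu$ gives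
\[
t_E(\mathrm{pr}_1^*c\cdot\delta)=\operatorname{ext}\,t_\nu(\mathrm{act}^*c),\qquad t_E(\mathrm{pr}_2^*c\cdot\delta)=\operatorname{ext}\,t_\nu(\mathrm{pr}_Y^*c).
\]
It remains to see that $\mathrm{act}^*c=\mathrm{pr}_Y^*c$ in $K_L^*(Q)$. Let $T_\Delta\subset L$ be the diagonal copy of $T$. The map $L\times_{T_\Delta}Y\to Q$, $[(t,t'),y]\mapsto(tt'^{-1},t'y)$, is an $L$-homeomorphism, so by (K5) restriction to $\{1\}\times Y$ and to $T_\Delta$ is an isomorphism $K_L^*(Q)\cong K_T^*(Y)$. Both $\mathrm{act}$ and $\mathrm{pr}_Y$ are the identity on $\{1\}\times Y$, and both projections of $L$ are the identity on $T_\Delta$. So both classes restrict to $c$.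
\end{proof}

\subsection*{The integration map}
The map $\Pi$ should integrate over $X/T$. We know how to integrate over $B/T$, by $\Theta$. So we map $X$ equivariantly to some $B$, thicken the map to an embedding, and push forward. An equivariant map $X\to B$ requires that the stabilizers on $X$ lie in the stabilizer $F$ of the points of $B$; this dictates the choice of $d$ and uses that $T$ acts locally freely on all of $X$.

\begin{lemma}\label{lem:j}
There are $d,m\ge1$, a complex representation $U$ of $T$ and a smooth $T$-embedding $j=(f,g):X\to B\times U$ such that all stabilizers on $X$ lie in $F$ and the normal bundle $\nu_j$ has the structure of a complex $T$-bundle.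
\end{lemma}

\begin{proof}
By the slice theorem and compactness there are finitely many stabilizers on $X$. They are finite groups, so they lie in $F$ for a suitable $d$. Fix $k$ and $x\in X$. The function $tx\mapsto t_k^d$ is well defined on the orbit $Tx\cong T/T_x$. Compose it with the projection of a slice neighborhood $T\times_{T_x}S\to T/T_x$ and multiply by an invariant bump function equal to $1$ near $Tx$. The result is a smooth $T$-map from $X$ to $\mathbb C$ with the character $z_k^d$, nonzero near $Tx$. By compactness, $m$ such functions have no common zero, and we can take the same $m$ for all $k$ by repeating functions. Normalizing, we get $X\to S(V_k)$, and altogether a smooth $T$-map $f:X\to B$.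

Let $g:X\to U$ be a $T$-embedding in a complex representation. The outward normals give $TB\oplus\mathbb R^r\cong B\times V$. Adding $\mathbb R^r$ to $\nu_j\oplus TX\cong f^*TB\oplus U$ and using $TX\cong\mathbb R^r\oplus\mathcal E_X$, we find $\nu_j\oplus\mathbb C^r\oplus\mathcal E_X\cong V\oplus U$ as real $T$-bundles. Choose a complex $T$-bundle $\mathcal E'$ with $\mathbb C^r\oplus\mathcal E_X\oplus\mathcal E'\cong X\times U'$ for a representation $U'$. Replacing $(U,g)$ by $(U\oplus U',(g,0))$ changes the normal bundle to $\nu_j\oplus U'\cong V\oplus U\oplus\mathcal E'$, which is complex.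
\end{proof}

Identify $\nu_j$ with a $T$-invariant tubular neighborhood of $j(X)$ in $B\times U$. On products with any space $Z$ let $(j\times1)_!$ be the Thom isomorphism of $\nu_j\times Z\to X\times Z$ followed by $\operatorname{ext}$. Define
\[
\Pi:\ K_L^*(X\times Y)\xrightarrow{(j\times1)_!}K_L^*(B\times U\times Y)\xrightarrow{\ t_U^{-1}\ }K_L^*(B\times Y)\xrightarrow{\ \Theta\ }K_T^*(Y),
\]
with $\Theta$ from \eqref{eq:Theta} for $H=T'$, $P=Y$. Each arrow is $K_T^*(Y)$-linear. Put
\[
D=t_U^{-1}(j\times1)_!(i\times1)_!\,\delta\in K_L^0(B\times Y),\qquad u=\Theta(D)\in K_T^0(Y).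
\]
By Lemmas~\ref{lem:formal} and~\ref{lem:delta}, Proposition~\ref{prop:inj} follows once $u$ is shown to be a unit.

\section{The class $u$ is a unit}\label{sec:unit}

A global computation of $u$ would require matching all the complex structures chosen so far. It is not needed, since being a unit can be tested on orbits.

\begin{lemma}\label{lem:units}
If $u\in K_T^0(Y)$ restricts to a unit on every orbit, then $u$ is a unit.
\end{lemma}

\begin{proof}
Cover $Y$ by finitely many closed slice neighborhoods $S_1,\dots,S_n$, each a closed disc bundle over an orbit. Each $S_k$ deformation retracts equivariantly to its orbit, so $u|_{S_k}$ is a unit, and so is the restriction of $u$ to any closed invariant subset of $S_k$. Let $Y_k=S_1\cup\dots\cup S_k$. If multiplication by $u$ is bijective on $K_T^*(Y_{k-1})$, then it is bijective on $K_T^*(Y_{k-1})\oplus K_T^*(S_k)$ and on $K_T^*(Y_{k-1}\cap S_k)$, hence on $K_T^*(Y_k)$ by the Mayer--Vietoris sequence and the five lemma. By induction it is bijective on $K_T^*(Y)$, so $uu'=1$ has a solution.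
\end{proof}

Fix $y\in Y$, let $\Gamma\subset F$ be its stabilizer, viewed in $T'$, and put $H=T\times\Gamma\subset L$. By (K5), restriction to $y$ identifies the $K$-ring of the orbit of $y$ with $R(\Gamma)$. By naturality of $\Theta$, the restriction of $u$ is $\Theta(D_y)$, where $D_y\in K_H^0(B)=\Lambda\otimes R(\Gamma)$ is the restriction of $D$ to $B\times\{y\}$ and to $H$. We must show that $\Theta(D_y)$ is a unit of $R(\Gamma)$. Let $b=f(y)\in B$ and $g_0=g(y)\in U$; the group $\Gamma$ fixes $g_0$. The plan is to describe $D_y$ as the extension of a generator from a tube around a single orbit, to compute one such extension through an explicit equation, and to compare the two by Lemma~\ref{lem:tubes}.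

The group $H$ acts transitively on $T$ by $(t,s)q=tqs^{-1}$, and the stabilizer of $1$ is $\{(s,s)\}\cong\Gamma$. So $K_H^*(T)=R(\Gamma)$, and $R(H)=R\otimes R(\Gamma)$ acts through restriction to this stabilizer. In particular
\begin{equation}\label{eq:free}
K_H^*(T)\text{ is a free module of rank one over }1\otimes R(\Gamma),\text{ generated by }1.
\end{equation}
Below, ``generator'' refers to the module structure over $1\otimes R(\Gamma)$.

\subsection*{The class $D_y$ lives on a tube}
Let $Z=B\times U\times E$ and let $C=\{(qb,qg_0,q):q\in T\}\subset Z$, an $H$-orbit isomorphic to $T$.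

\begin{lemma}\label{lem:Dy}
There is a tube $P_1$ around $C$ in $Z$ such that $K_H^*(P_1)$ is free of rank one, and a generator $\tau_1$ with $t_Et_U(D_y)=\operatorname{ext}(\tau_1)$.
\end{lemma}

\begin{proof}
By (K4), $t_E$ commutes with $\operatorname{ext}$, $t_{\mathfrak n}$ and $t_{\nu_j}$, hence with $(i\times1)_!$ and $(j\times1)_!$. With \eqref{eq:delta},
\[
t_Et_U(D)=(j\times1)_!(i\times1)_!\,t_E(\delta)=\operatorname{ext}\,t_{\nu_j}\,\operatorname{ext}\,t_{\mathfrak n}\,\operatorname{ext}\,t_\nu(1)\in K_L^0(Z\times Y).
\]
Move the extensions to the left past the Thom isomorphisms. Let $\Omega_1\cong\Omega_0\times\mathfrak n$ be the open subset of $X\times E\times Y$ obtained from $O\cong Y\times\mathfrak n$, and let $\Omega_2\subset Z\times Y$ be the part of the tubular neighborhood $\nu_j\times E\times Y$ that lies over $\Omega_1$. Then $\Omega_2\to\Omega_1\to\Omega_0\to Q$ is a tower of complex $L$-vector bundles, and $t_Et_U(D)=\operatorname{ext}(\tau)$ with $\tau=t_{\nu_j}t_{\mathfrak n}t_\nu(1)\in K_L^0(\Omega_2)$.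

All three projections preserve the last coordinate in $Y$: the first two change only the coordinate in $B\times U$ or $X$, and the third does so by construction. So the fibers over $y$ form a tower of complex $H$-bundles $\Omega_{2,y}\to\Omega_{1,y}\to\Omega_{0,y}\to T$. Restriction to the closed fiber over $y$ and to $H$ commutes with Thom isomorphisms and $\operatorname{ext}$. Hence $t_Et_U(D_y)=\operatorname{ext}(\tau_1)$, where $\tau_1\in K_H^0(P_1)$, $P_1:=\Omega_{2,y}\subset Z$, is the image of $1$ under the three Thom isomorphisms $K_H^*(T)\cong K_H^*(P_1)$. These are $R(H)$-linear, so \eqref{eq:free} shows that $K_H^*(P_1)$ is free with generator $\tau_1$.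

The iterated zero section sends $q\in T$ to $(qy,q)\in Y\times E\subset X\times E$ and then to $(j(qy),q)=(qb,qg_0,q)$, so its image is $C$. The space $\Omega_{1,y}=\Omega_{0,y}\times\mathfrak n$ is a vector bundle $p:\Omega_{1,y}\to T$. Parallel transport along the rays of $\Omega_{1,y}$, for an $H$-invariant connection, identifies the bundle $\Omega_{2,y}\to\Omega_{1,y}$ with $p^*\mathcal N$, where $\mathcal N$ is its restriction to the zero section. The total space of $p^*\mathcal N$ is that of $\Omega_{1,y}\oplus\mathcal N\to T$. So $P_1$ is a tube around $C$.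
\end{proof}

\subsection*{A model class}
Forgetting the coordinate in $U$, consider the orbit $C_0=\{(qb,q):q\in T\}\subset B\times E$. It is cut out by an equation, so Lemma~\ref{lem:zero} computes the class of a tube around it. Let $\psi_k\in R(\Gamma)$ be the $k$-th coordinate character of $\Gamma\subset T'$. Then $\psi_k^d=1$ since $\Gamma\subset F$, and $H$ acts on the $k$-th coordinate of $E$ by $\eta_k=z_k\psi_k^{-1}$.

\begin{lemma}\label{lem:model}
There is a tube $P_0\subset B\times E^\circ$ around $C_0$ such that $K_H^*(P_0)$ is free of rank one, and a generator $\tau_0$ whose extension to $B\times E$ satisfies $\Theta\bigl(t_E^{-1}\operatorname{ext}(\tau_0)\bigr)=1$.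
\end{lemma}

\begin{proof}
Write $b=(b_k)_k$ with $b_k\in S(V_k)$. For $s\in[0,1]$ define $\Phi_s:B\times E\to V$ by $\Phi_s(b',q)_k=s\,b_k'-q_k^d\,b_k$, and let $\Phi=\Phi_1$. These maps are $H$-equivariant, with $H$ acting on $V$ through $T$, because $\eta_k^d=z_k^d$. They form a proper homotopy, because $B$ is compact and $|\Phi_s(b',q)_k|\ge|q_k|^d-1$.

The equation $b_k'=q_k^db_k$ forces $|q_k|=1$, so $\Phi^{-1}(0)=C_0$. At a point $(b',q)\in C_0$ the differential of $\Phi$ sends $(\beta,\kappa)$ to $\bigl(\beta_k-d\,(\kappa_k/q_k)\,b_k'\bigr)_k$, where $\beta_k$ runs over the real orthogonal complement of $b_k'$ and $\kappa_k$ over $\mathbb C$. The choice $\kappa_k\in\mathbb Rq_k$ supplies the missing direction $\mathbb Rb_k'$, so the differential is onto. By Lemma~\ref{lem:zero}, $P_0:=\Phi^{-1}(V_{<\varepsilon})\cong C_0\times V$ for a small $\varepsilon<1$, and $\Phi^*\tau_V=\operatorname{ext}(\tau_0)$ with $\tau_0=t_V(1)$, a generator by \eqref{eq:free}. If $q_k=0$ then $|\Phi(b',q)_k|=1$, so $P_0\subset B\times E^\circ$.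

Now $\Phi^*\tau_V=\Phi_0^*\tau_V$, and $\Phi_0$ is the projection $B\times E\to E$ followed by the proper map $\Phi':E\to V$, $\Phi'(q)_k=-q_k^db_k$. By the Thom isomorphism $\Phi'^*\tau_V=x_0\,\tau_E$ for a unique $x_0\in R(H)$. Restricting to $0\in E$ gives
\[
\prod_k(1-z_k^{-d})^m=x_0\prod_k(1-\eta_k^{-1}).
\]
In $R(H)=R(\Gamma)[z_1^{\pm1},\dots,z_r^{\pm1}]$ the element $1-\eta_k^{-1}=1-\psi_kz_k^{-1}$ is not a zero divisor, since its top coefficient in $z_k$ is $1$. As $1-z_k^{-d}=1-\eta_k^{-d}=(1-\eta_k^{-1})\sum_{l=0}^{d-1}\eta_k^{-l}$, we obtain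
\[
x_0=\prod_{k=1}^r\Bigl((1-z_k^{-d})^{m-1}\sum_{l=0}^{d-1}\psi_k^{\,l}z_k^{-l}\Bigr).
\]
Thus $t_E^{-1}\operatorname{ext}(\tau_0)$ is the image of $x_0$ in $K_H^0(B)=\Lambda\otimes R(\Gamma)$. The element $x_0$ is a polynomial in $z_1^{-1},\dots,z_r^{-1}$ over $R(\Gamma)$, of degree $d(m-1)+d-1=dm-1$ in each variable, with constant term $1$. It is therefore already expanded in the basis of Lemma~\ref{lem:spheres}, and $\Theta$ sends it to $1$.
\end{proof}

\subsection*{Comparison}
The product $P_0\times U$ is a tube around $\{(qb,0,q)\}$, not around $C$. A shear in the $U$-direction moves one orbit to the other without changing $K$-theory classes.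

\begin{proof}[End of the proof of Proposition~\ref{prop:inj}]
Let $Z^\circ=B\times U\times E^\circ$, and for $q\in E^\circ$ let $\hat q=(q_k/|q_k|)_k\in T$. For $s\in[0,1]$ put
\[
\Psi_s:Z^\circ\to Z^\circ,\qquad\Psi_s(b',g',q)=(b',\,g'+s\,\hat qg_0,\,q).
\]
An element $(t,\sigma)\in H$ replaces $\hat q$ by $t\sigma^{-1}\hat q$, and $t\sigma^{-1}\hat qg_0=t\hat q\sigma^{-1}g_0=t\hat qg_0$ because $\Gamma$ fixes $g_0$; so $\Psi_s$ is $H$-equivariant. The map $(s,p)\mapsto(s,\Psi_s(p))$ is a homeomorphism of $[0,1]\times Z^\circ$, and the projection $[0,1]\times Z^\circ\to Z^\circ$ is proper. So $\Psi_s$ is a proper homotopy from the identity to $\Psi_1$, and $(\Psi_1^{-1})^*$ is the identity on $K_H^*(Z^\circ)$.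

The homeomorphism $\Psi_1$ sends $(qb,0,q)$ to $(qb,qg_0,q)$ for $q\in T$. Hence $P_2=\Psi_1(P_0\times U)$ is a tube around $C$, and $\tau_2=(\Psi_1^{-1})^*t_U(\tau_0)$ generates $K_H^*(P_2)$. Its extension to $Z^\circ$ is $(\Psi_1^{-1})^*\operatorname{ext}(t_U\tau_0)=\operatorname{ext}(t_U\tau_0)$, so its extension to $Z$ is $t_U\operatorname{ext}(\tau_0)$. The isomorphism of Lemma~\ref{lem:tubes} takes the generator $\tau_1$ to a generator of the free rank-one module $K_H^*(P_2)$, that is, to $(1\otimes v)\tau_2$ with $v\in R(\Gamma)^\times$. With Lemma~\ref{lem:Dy},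
\[
t_Ut_E(D_y)=\operatorname{ext}(\tau_1)=(1\otimes v)\,t_U\operatorname{ext}(\tau_0),\qquad\text{so}\qquad D_y=(1\otimes v)\,t_E^{-1}\operatorname{ext}(\tau_0).
\]
Since $\Theta$ is $R(\Gamma)$-linear, Lemma~\ref{lem:model} gives $\Theta(D_y)=v$. Thus $u$ restricts to a unit on every orbit, $u$ is a unit by Lemma~\ref{lem:units}, and $i_!$ is injective by Lemma~\ref{lem:formal}.
\end{proof}

\section{Groups with torsion in the fundamental group}\label{sec:cover}

Statement (H) fails without the hypothesis on $\pi_1(G)$. Take $G=Q=SO(3)$. Then $K_G^0(Q)=\mathbb Z$ and $K_T^0(Q)=K^0(S^2)$. The generator of the character group of $T$ gives a line bundle whose underlying real bundle is $TS^2$, of Chern number $\pm2$. So every class in the $R(T)$-submodule generated by $1$ has even first Chern number, and the submodule is proper. We therefore do not repeat the argument for general $G$ but pass to a finite cover.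

\begin{proof}[Proof of Theorem~\ref{thm:ext} for general $G$]
There is a finite covering $\tilde G\to G$ by the product of a torus and a simply connected compact group; $\pi_1(\tilde G)$ is free abelian. The kernel $\Sigma$ is finite and central, hence contained in every maximal torus of $\tilde G$, so the preimage $\tilde T$ of $T$ is a maximal torus. The space $M$ is a Hamiltonian $\tilde G$-space with the same moment maps and level sets. The Weyl group and the roots are the same, and the class $e$ for $\tilde G$ is the image of $e\in R(T)$. By Section~\ref{sec:weyl}, (1) holds for $\tilde G$, and $i^*$ maps $K_{\tilde T}^*(X)^W$ onto $K_{\tilde G}^*(Y)$ with kernel the annihilator of $e$.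

Let $\tilde H$ be $\tilde T$ or $\tilde G$, put $H=\tilde H/\Sigma$, and let $Q$ be a compact $H$-space. Then $\Sigma$ acts on each $\tilde H$-bundle over $Q$ by bundle automorphisms that commute with $\tilde H$, and the bundle is the direct sum of its $\chi$-isotypic subbundles, $\chi$ running over the characters of $\Sigma$. This gives a decomposition $K_{\tilde H}^0(Q)=\bigoplus_\chi K_{\tilde H}^0(Q)_\chi$, and the summand for $\chi=1$ is $K_H^0(Q)$. Applying this to $Q^+$ and $(Q\times\mathbb R)^+$ extends it to locally compact $Q$ and to degree $1$. The product of classes of types $\chi$ and $\chi'$ has type $\chi\chi'$.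

All maps in the statement preserve the type. This holds for $i^*$, $\operatorname{ext}$ and $K_{\tilde G}^*(Y)\to K_{\tilde T}^*(Y)$, which are induced by pullback of bundles. It holds for $t_{\mathfrak n}$ and for multiplication by $e$, which are products with classes of type $1$ because $\Sigma$ acts trivially on $\mathfrak n$; hence it holds for $i_!$. It holds for $W$, because $n^{-1}\sigma n=\sigma$ for $\sigma\in\Sigma$. On the summands of type $1$ these maps are the corresponding maps for $G$ and $T$. Kernels and images of type-preserving maps, and invariants of a type-preserving action, are direct sums of their components. Taking the components of type $1$, we find that $i_!:K_T^*(Y)\to A$ is injective with image $eA$, that $i^*:A\to K_T^*(Y)$ is onto with kernel $\{a:ea=0\}$, and that $i^*$ maps $A^W$ onto $K_G^*(Y)$ with kernel $\operatorname{Ann}(e)$. These are (1) and (2) for $G$.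
\end{proof}

\begin{thebibliography}{9}

\bibitem{atiyah}
Atiyah, \emph{Bott periodicity and the index of elliptic operators}.

\bibitem{goals}
\emph{Statement of Teaching and Research Goals}, \texttt{http://math.bard.edu/greg/tenure.pdf}.

\end{thebibliography}
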